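# Quasi-varieties generating $\mathrm{RCA}_\alpha$: no finite axiomatization for $\alpha\ge 3$

## 1. The algebra $M$ of constants and the products $B\times M$

The proof turns on one small algebra, built from terms without variables, and on the operation of multiplying other algebras by it. We construct both first and then say what they are for.

**Definition (set algebras, $\mathrm{RCA}_\alpha$).** Let $\alpha$ be an ordinal. For $s\in{}^{\alpha}U$, $i<\alpha$, $u\in U$, let $s(i/u)$ be the sequence that agrees with $s$ except that its value at $i$ is $u$. A *cylindric set algebra of dimension $\alpha$ with base $U$* is a subalgebra of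
$$\langle \mathcal P({}^{\alpha}U),\cup,\cap,\setminus,\emptyset,{}^{\alpha}U,C_i,D_{ij}\rangle_{i,j<\alpha},$$
where $C_iX=\{s\in{}^{\alpha}U:\ s(i/u)\in X\text{ for some }u\in U\}$ and $D_{ij}=\{s\in{}^{\alpha}U:\ s_i=s_j\}$. The class $\mathrm{RCA}_\alpha$ consists of all algebras of type $\langle +,\cdot,-,0,1,c_i,d_{ij}\rangle_{i,j<\alpha}$ isomorphic to subdirect products of cylindric set algebras of dimension $\alpha$.

We use the known fact that $\mathrm{RCA}_\alpha$ is a variety. Also, equations and implications between equations pass to subalgebras, products and isomorphic copies. So to check such a formula in $\mathrm{RCA}_\alpha$ it is enough to check it in set algebras.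

**Definition (the algebra $M$).** A *constant term* is a term without variables, such as $c_0(-d_{01})$. Call two constant terms equivalent if the equation between them is valid in $\mathrm{RCA}_\alpha$. The equivalence classes, with the operations inherited from terms, form the algebra $M$.

So $M$ is the free algebra of the variety $\mathrm{RCA}_\alpha$ on the empty set of generators. Hence $M\in\mathrm{RCA}_\alpha$, every element of $M$ is named by a constant term, and
$$M\models \tau=\tau'\iff \mathrm{RCA}_\alpha\models\tau=\tau'\qquad\text{for constant terms }\tau,\tau'. \tag{1}$$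
Since $0=1$ fails in a set algebra with nonempty base, $M$ is nontrivial. For each $B\in\mathrm{RCA}_\alpha$ there is a homomorphism $M\to B$ that sends the class of $\tau$ to the value of $\tau$ in $B$.

**Example ($\alpha\le 2$).** For $\alpha=0$ the only constants are $0,1$, and for $\alpha=1$ also $d_{00}=1$. So in both cases $M=\{0,1\}$, and for $\alpha=1$ we have $c_0x=x$ in $M$. For $\alpha=2$ put $\varepsilon=c_0c_1(-d_{01})$. In a set algebra with nonempty base, $\varepsilon$ is $1$ if the base has at least two elements and $0$ if it has one. In all set algebras the three elements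
$$-\varepsilon,\qquad \varepsilon\cdot d_{01},\qquad \varepsilon\cdot -d_{01}$$
are disjoint with sum $1$, and
$$c_i(-\varepsilon)=-\varepsilon,\quad c_i(\varepsilon\cdot d_{01})=\varepsilon,\quad c_i(\varepsilon\cdot-d_{01})=\varepsilon,\quad d_{01}=-\varepsilon+\varepsilon\cdot d_{01}.$$
(Check bases of size one and of size at least two separately.) Each of the three is nonzero in some set algebra. So $M$ is the eight-element algebra with these three atoms.

Now take any algebra $B$ of our type and form $B\times M$. Two facts about it are immediate. First, $B$ is a homomorphic image of $B\times M$ by projection. Second, if a system of equations has a solution in $B\times M$, then it has one in $M$, again by projection. So the factor $M$ makes every implication whose premise has no solution in $M$ vacuously true, and it does so without losing $B$ as an image. This is how it will be used: it makes membership of $B\times M$ in a class of algebras easy to verify, even when $B$ itself is outside the class.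

## 2. Quasi-varieties that generate $\mathrm{RCA}_\alpha$

**Definition (quasi-equations).** A *quasi-equation* is a universal Horn formula $\bigwedge_{k<m}\sigma_k=\tau_k\to\sigma=\tau$. Its *premise* is the conjunction on the left. The premise may be empty, and then the quasi-equation is an equation. A *quasi-variety* is a class axiomatizable by quasi-equations. We write $\mathrm{Qe}(K)$ and $\mathbf{Eq}(K)$ for the sets of quasi-equations and equations valid in $K$, and $\mathbf HK$ for the class of homomorphic images of members of $K$. We say that $q$ *has premise satisfiable in $M$* if some assignment of elements of $M$ satisfies all premise equations of $q$. For an empty premise this always holds.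

Textbook facts: a quasi-variety $K$ is closed under isomorphic copies, subalgebras and products ($\mathbf I,\mathbf S,\mathbf P$); $\mathbf HK$ is the variety generated by $K$; and $K$ contains its free algebras. So $\mathbf{Eq}(K)=\mathbf{Eq}(\mathrm{RCA}_\alpha)$ is equivalent to $\mathbf HK=\mathrm{RCA}_\alpha$.

**Definition (schemata).** In dimension $\omega$, a *schema* is a formula whose dimension indices are index variables. Its *instances* arise by substituting distinct natural numbers for distinct index variables. A class is *finite schema axiomatizable* if it is axiomatized by the instances of finitely many schemata.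

For example, $c_{\mathsf i}c_{\mathsf j}x=c_{\mathsf j}c_{\mathsf i}x$ is one schema. Its instances are $c_ic_jx=c_jc_ix$ for all pairs of distinct $i,j<\omega$.

The question is this. The equations of $\mathrm{RCA}_\alpha$ may be hard to axiomatize, but perhaps a smaller quasi-variety $K$ has the same equations and a simple axiomatization. Is there a finitely axiomatizable quasi-variety $K\subseteq\mathrm{RCA}_n$ with $\mathbf HK=\mathrm{RCA}_n$, where $2<n<\omega$? Is there a finite schema axiomatizable quasi-variety $K$ with $\mathbf{Eq}(K)=\mathbf{Eq}(\mathrm{RCA}_\omega)$? For $n\le2$, $\mathrm{RCA}_n$ is itself a finitely axiomatizable variety, so $K=\mathrm{RCA}_n$ answers yes.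

**Example (dimension 0).** Here the set algebras with $1\neq 0$ are the two-element Boolean algebra, and $\mathrm{RCA}_0$ is the class of Boolean algebras. A quasi-variety $K$ generating it has a nontrivial member, hence contains the two-element algebra as a subalgebra of that member. So $K$ contains all subalgebras of powers of it, that is, all Boolean algebras up to isomorphism. Thus $K=\mathrm{RCA}_0$ is the only choice.

**Example (a proper choice for every $\alpha\ge1$).** Let
$$q_0:\quad c_0x\cdot c_0(-x)=1\ \to\ 0=1,\qquad K_0=\{A\in\mathrm{RCA}_\alpha: A\models q_0\}.$$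
Let $T=\{\emptyset,{}^\alpha U\}$ with $|U|=1$. In $T$ we have $c_0x=x$, so $c_0x\cdot c_0(-x)=0$ always and the premise of $q_0$ has no solution. There is a homomorphism $M\to T$, so it has no solution in $M$ either. By Section 1, $B\times M\in K_0$ for every $B\in\mathrm{RCA}_\alpha$, and hence $\mathbf HK_0=\mathrm{RCA}_\alpha$. But $K_0\ne\mathrm{RCA}_\alpha$: if $|U|\ge2$ and $u\in U$, then $x=\{s:s_0=u\}$ satisfies the premise in $\mathcal P({}^\alpha U)$, which is nontrivial. So from dimension $1$ on there are strictly smaller generating quasi-varieties, and the question is not just about $\mathrm{RCA}_\alpha$ itself.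

**Three standing facts.** Let $\alpha$ be any ordinal and $K$ a quasi-variety with $\mathbf HK=\mathrm{RCA}_\alpha$. First, $K\subseteq\mathbf HK=\mathrm{RCA}_\alpha$. Second, let $F$ be the free algebra of $K$ on $x_0,x_1,\dots$, so $F\in K$. An equation holds in $F$ at the free generators iff it is valid in $K$, iff it is valid in $\mathrm{RCA}_\alpha$. So $F$ is the $\mathrm{RCA}_\alpha$-free algebra on $\omega$ generators, and it depends only on $\alpha$. Third, the subalgebra of $F$ generated by $\emptyset$ consists of the values of constant terms, and two of these are equal iff the equation is valid in $\mathrm{RCA}_\alpha$. So this subalgebra is $M$, and $M\in K$.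

**Theorem 1 (transfer).** Let $\alpha$ be any ordinal. Let $K$ be a quasi-variety with $\mathbf HK=\mathrm{RCA}_\alpha$, axiomatized by a set $\Sigma$ of quasi-equations. Let $\Sigma'\subseteq\Sigma$ consist of those members whose premise is satisfiable in $M$. Then $\Sigma'$ axiomatizes $\mathrm{RCA}_\alpha$. Moreover $B\times M\in K$ for all $B\in\mathrm{RCA}_\alpha$.

**Theorem 2 (main theorem).** Let $\alpha\ge3$ and let $K$ be a quasi-variety with $\mathbf HK=\mathrm{RCA}_\alpha$. Then for no $k<\omega$ is $K$ axiomatizable by universal formulas (in particular quasi-equations) each containing at most $k$ variables. Consequently: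

* (a) for $3\le n<\omega$, no finitely axiomatizable quasi-variety $K$ satisfies $\mathbf HK=\mathrm{RCA}_n$;
* (b) no finite schema axiomatizable quasi-variety $K$ satisfies $\mathbf{Eq}(K)=\mathbf{Eq}(\mathrm{RCA}_\omega)$.

So the answer is no in every case. In (a) and (b) the axioms for $K$ may be arbitrary first-order sentences and first-order schemata.

## 3. Splicing generic elements with constants

Suppose $q$ is valid in $K$ and we want it in all of $\mathrm{RCA}_\alpha$. The obvious plan is: given $A\in\mathrm{RCA}_\alpha$ and elements $\bar a$ satisfying the premise, write $A$ as an image of some $B\in K$, lift $\bar a$ to $B$, and apply $q$ there. This stops at once, because the lifted elements need not satisfy the premise in $B$. It has to stop somewhere: $q_0$ is valid in $K_0$ and not in $\mathrm{RCA}_\alpha$. The remedy is to alter the lifted elements. We keep them on a part $b$ of $1$ where the premise is true, and off that part replace them by constants that satisfy the premise. This needs constants of that kind, hence the hypothesis on $M$. It also needs $b$ to be such that terms can be computed separately on $b$ and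 on $-b$. An arbitrary $b$ will not do: in $\mathcal P({}^1\{0,1\})$ with $z=\{s:s_0=0\}$ and $y=\{s:s_0=1\}$ we have $C_0(z\cap y)=\emptyset$, while $z\cap C_0y=z$. What is needed is that $b$ be closed under those $c_i$ that occur in $q$, and there are only finitely many of them, even when $\alpha$ is infinite.

**Lemma 1.** Let $\mathbf HK=\mathrm{RCA}_\alpha$ with $K$ a quasi-variety, and let $q$ be a quasi-equation valid in $K$ whose premise is satisfiable in $M$. Then $q$ is valid in $\mathrm{RCA}_\alpha$.

**Step 1: write $q$ as an implication between two equations of the form $\cdot=1$.** Let $q$ be $\bigwedge_{k<r}\sigma_k=\tau_k\to\sigma=\tau$ in the variables $\bar x=(x_0,\dots,x_{l-1})$. Put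
$$\gamma=\prod_{k<r}-(\sigma_k\oplus\tau_k),\qquad \delta=-(\sigma\oplus\tau),$$
where $\oplus$ is symmetric difference and the empty product is $1$. In a Boolean algebra $y=z$ iff $-(y\oplus z)=1$, and a product is $1$ iff all its factors are. So in members of $\mathrm{RCA}_\alpha$, $q$ is equivalent to $\gamma=1\to\delta=1$. Choose constant terms $\bar u=(u_0,\dots,u_{l-1})$ naming elements of $M$ that satisfy the premise. Then $\gamma(\bar u)=1$ holds in $M$, hence by (1) it is valid in $\mathrm{RCA}_\alpha$.

**Step 2: find the closed part $b$.** Let $N=\{i_1,\dots,i_s\}\subseteq\alpha$ be the finite set of indices occurring in $q$, and put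
$$\Box y:=-c_{i_1}\cdots c_{i_s}-y .$$
We need three facts, valid in $\mathrm{RCA}_\alpha$:

* (2a) $\Box y\le y$ and $\Box1=1$;
* (2b) $c_i\Box y=\Box y$ for $i\in N$;
* (2c) if $c_iz=z$, then $c_i(z\cdot y)=z\cdot c_iy$ and $c_i(-z\cdot y)=-z\cdot c_iy$.

For (2a): $-y\le c_{i_1}\cdots c_{i_s}-y$, and $c_i0=0$. For (2b) and (2c) we work in a set algebra. If $C_iZ=Z$, then for all $s$ and $u$ we have $s\in Z$ iff $s(i/u)\in Z$, because each of the two sequences arises from the other by changing coordinate $i$. Conversely this equivalence gives $C_iZ=Z$, and it holds for $Z$ iff it holds for its complement. So complements of $C_i$-closed sets are $C_i$-closed. Since the $c_i$ commute and are idempotent, $c_{i_1}\cdots c_{i_s}-y$ is $c_i$-closed for each $i\in N$, and therefore so is its complement $\Box y$. This is (2b). For (2c): $s\in C_i(Z\cap Y)$ iff some $s(i/u)$ lies in $Z\cap Y$, iff $s\in Z$ and some $s(i/u)$ lies in $Y$. The second half of (2c) is the first half for the complement.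

Now let
$$b:=\Box\gamma(\bar x),\qquad t_j:=b\cdot x_j+(-b)\cdot u_j\quad(j<l).$$
By (2b), $b$ is $c_i$-closed for all $i\in N$. If $N=\emptyset$ then $\Box y=y$ and nothing changes below.

**Step 3: terms are computed separately on $b$ and on $-b$.** *Claim.* For every term $\rho(\bar x)$ all of whose indices lie in $N$, the equations
$$b\cdot\rho(\bar t)=b\cdot\rho(\bar x),\qquad -b\cdot\rho(\bar t)=-b\cdot\rho(\bar u) \tag{3}$$
are valid in $\mathrm{RCA}_\alpha$.

We use induction on $\rho$. If $\rho=x_j$, then $b\cdot t_j=b\cdot x_j$ and $-b\cdot t_j=-b\cdot u_j$ by the definition of $t_j$. If $\rho$ is $0$, $1$ or $d_{ij}$, both sides coincide. Sums and products are immediate by distributivity. For $\rho=-\rho'$ use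
$$b\cdot-\rho'(\bar t)=b\cdot-(b\cdot\rho'(\bar t))=b\cdot-(b\cdot\rho'(\bar x))=b\cdot-\rho'(\bar x),$$
and the same with $-b$ and $\bar u$. For $\rho=c_i\rho'$ with $i\in N$, fact (2c) with $z=b$ gives
$$b\cdot c_i\rho'(\bar t)=c_i(b\cdot\rho'(\bar t))=c_i(b\cdot\rho'(\bar x))=b\cdot c_i\rho'(\bar x),$$
$$-b\cdot c_i\rho'(\bar t)=c_i(-b\cdot\rho'(\bar t))=c_i(-b\cdot\rho'(\bar u))=-b\cdot c_i\rho'(\bar u).$$
The terms $u_j$ may contain indices outside $N$. This does no harm: the induction runs over $\rho$ and treats each $u_j$ as a single element.

**Step 4: the spliced elements satisfy the premise, so $q$ can be applied in $F$.** The indices of $\gamma$ lie in $N$. By (3), by $b=\Box\gamma(\bar x)\le\gamma(\bar x)$ and by $\gamma(\bar u)=1$, the following is valid in $\mathrm{RCA}_\alpha$: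
$$\gamma(\bar t)=b\cdot\gamma(\bar x)+(-b)\cdot\gamma(\bar u)=b+(-b)=1 .$$
In particular it holds in $F$ at the free generators. Since $F\in K$, we have $F\models q$, so $\delta(\bar t)=1$ in $F$ at the free generators. But $\delta(\bar t)$ is a term in $\bar x$, so $\delta(\bar t)=1$ is an equation holding at the free generators, and therefore it is valid in $\mathrm{RCA}_\alpha$.

**Step 5: return to arbitrary elements.** By (3) for $\rho=\delta$, we get $b=b\cdot\delta(\bar t)=b\cdot\delta(\bar x)$. That is,
$$\mathrm{RCA}_\alpha\models\Box\gamma\le\delta. \tag{4}$$
If $\gamma(\bar a)=1$ in some $A\in\mathrm{RCA}_\alpha$, then $\Box\gamma(\bar a)=\Box1=1$, so $\delta(\bar a)=1$. Hence $q$ is valid in $\mathrm{RCA}_\alpha$. $\square$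

## 4. Proof of Theorem 1: $B\times M$ lies in $K$

**Step 1: $\mathrm{RCA}_\alpha\models\Sigma'$.** This is Lemma 1, applied to each member of $\Sigma'$.

**Step 2: if $A\models\Sigma'$ then $A\times M\in K$.** Here $A$ is any algebra of the type. Let $q\in\Sigma$. If $q\in\Sigma'$, then $A\models q$, and $M\models q$ because $M\in K$, so $A\times M\models q$. If $q\notin\Sigma'$, the premise of $q$ is not satisfiable in $M$, hence not in $A\times M$, and $q$ holds vacuously. So $A\times M\models\Sigma$.

**Step 3: every model of $\Sigma'$ is in $\mathrm{RCA}_\alpha$.** If $A\models\Sigma'$, then $A\times M\in K\subseteq\mathrm{RCA}_\alpha$, and $A\in\mathbf H\,\mathrm{RCA}_\alpha=\mathrm{RCA}_\alpha$. With Step 1, $\Sigma'$ axiomatizes $\mathrm{RCA}_\alpha$.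

**Step 4: the last assertion.** If $B\in\mathrm{RCA}_\alpha$, then $B\models\Sigma'$ by Step 1, so $B\times M\in K$ by Step 2. $\square$

## 5. Splitting an atom into too many pieces

A universal formula with at most $k$ variables cannot distinguish an algebra from its $k$-generated subalgebras taken together, where $k$-generated means generated by at most $k$ elements. So we want an algebra outside $\mathrm{RCA}_\alpha$ whose $k$-generated subalgebras are all inside. The next lemma is due to H. Andréka (Ann. Pure Appl. Logic 89 (1997)). We prove it completely.

**Lemma 2.** Let $\alpha\ge3$ and $k<\omega$. There is an algebra $A\notin\mathrm{RCA}_\alpha$ (of the similarity type of $\mathrm{RCA}_\alpha$) all of whose $k$-generated subalgebras are in $\mathrm{RCA}_\alpha$.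

The plan is to take a set algebra in which the product $R$ of pairwise disjoint $m$-element sets is an atom, with $m=2^k$, and to split $R$ abstractly into $p$ pieces, each with the same cylindrifications as $R$. There is room for $p\le m$ such pieces and not for $m+1$, and $k$ elements can distinguish at most $2^k=m$ pieces.

**Step 1: the set algebra $A'$ in which $R$ is an atom.** Let
$$U_i=\{i\}\times\mathbb Z_m\ (i<\alpha),\qquad U=\bigcup_iU_i,\qquad R=\{s\in{}^\alpha U:\ s_i\in U_i\text{ for all }i\}.$$
The group $G=\prod_{i<\alpha}\mathbb Z_m$ acts on $U$ by $g(i,v)=(i,v+g_i)$ and on ${}^\alpha U$ by $s\mapsto g\circ s$. Let $A'$ be the set of all $G$-invariant subsets of ${}^\alpha U$. It is closed under the Boolean operations. If $X$ is invariant and $s(i/u)\in X$, then $(g\circ s)(i/g(u))=g\circ(s(i/u))\in X$. So $C_iX$ is invariant. Each $D_{ij}$ is invariant because each $g$ is a bijection of $U$. Hence $A'$ is a cylindric set algebra. Also $R\in A'$, since $g$ maps each $U_i$ to itself. And $G$ is transitive on $R$: to move $s$ to $s'$, where $s_i=(i,v_i)$ and $s'_i=(i,v'_i)$, take $g_i=v_i'-v_i$. So every $a\in A'$ satisfies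 $R\subseteq a$ or $R\cap a=\emptyset$.

**Step 2: the algebra $A^{(p)}$ in which $R$ is split into $p$ pieces.** Let $1\le p<\omega$ and $p=\{0,\dots,p-1\}$. The universe of $A^{(p)}$ is
$$\{(a,J):\ a\in A',\ a\cap R=\emptyset,\ J\subseteq p\}.$$
The Boolean operations are componentwise, with complements taken in ${}^\alpha U\setminus R$ and in $p$. Let $e:A'\to A^{(p)}$ be
$$e(a)=(a\setminus R,\ p)\ \text{ if }R\subseteq a,\qquad e(a)=(a,\emptyset)\ \text{ if }a\cap R=\emptyset.$$
Put $d_{ij}=e(D_{ij})$ and
$$c_i(a,\emptyset)=e(C_ia),\qquad c_i(a,J)=e(C_i(a\cup R))\ \text{ if }J\ne\emptyset. \tag{5}$$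
Then $e$ embeds $A'$ into $A^{(p)}$. It is clearly injective and Boolean, and it respects the constants $d_{ij}$ by definition. If $R\subseteq a$, then, since $p\neq\emptyset$, $c_ie(a)=c_i(a\setminus R,p)=e(C_ia)$. If $a\cap R=\emptyset$, then $c_ie(a)=c_i(a,\emptyset)=e(C_ia)$.

**Step 3: $A^{(p)}\in\mathrm{RCA}_\alpha$ when $1\le p\le m$.** The purpose is to find actual subsets of $R$ that play the role of the $p$ pieces. Let $f:\mathbb Z_m\to\mathbb Z_p$ be any surjective map of sets. Call $s,s'\in R$ equivalent if they differ in finitely many coordinates, and choose a representative of each class. For $s$ in the class with representative $r$, where $s_i=(i,v_i)$ and $r_i=(i,w_i)$, let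
$$\chi(s)=\sum_i\bigl(f(v_i)-f(w_i)\bigr)\in\mathbb Z_p ,$$
a sum with finitely many nonzero terms. Changing $s_i$ inside $U_i$ keeps $s$ in its class and changes only the summand at $i$. As $f$ is surjective, such changes realize every value of $\chi$. Put $S_j=\chi^{-1}(j)$ for $j\in\mathbb Z_p$, which we identify with $j\in p$. The $S_j$ are nonempty, they partition $R$, and $R\subseteq C_iS_j$ for all $i$ and $j$. From $S_j\subseteq R\subseteq C_iS_j$ and $C_iC_i=C_i$ we get $C_iS_j=C_iR$.

Define $\varphi(a,J)=a\cup\bigcup_{j\in J}S_j$. It is injective and Boolean, because $a$ lies outside $R$ and the $S_j$ partition $R$ into nonempty parts. It satisfies $\varphi(e(a))=a$ for $a\in A'$, so it sends $d_{ij}$ to $D_{ij}$. Finally $C_i\varphi(a,J)=C_ia\cup\bigcup_{j\in J}C_iS_j$ equals $C_ia$ if $J=\emptyset$, and $C_ia\cup C_iR=C_i(a\cup R)$ otherwise. By (5) and $\varphi\circ e=\mathrm{id}$, this is $\varphi(c_i(a,J))$. So $\varphi$ embeds $A^{(p)}$ into the full set algebra on ${}^\alpha U$, and $A^{(p)}\in\mathrm{RCA}_\alpha$.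

*Picture for $\alpha=3$, $m=p=2$.* With $f$ the identity and representative $((0,0),(1,0),(2,0))$, $R$ is the set of eight vertices of a cube and $\chi$ is the parity of the coordinate sum. Every edge of the cube joins an even and an odd vertex, which says that $R\subseteq C_iS_0$ and $R\subseteq C_iS_1$ for $i=0,1,2$.

**Step 4: every $k$-generated subalgebra of $A:=A^{(m+1)}$ is in $\mathrm{RCA}_\alpha$.** Let the generators be $(a_l,J_l)$, $l<k$. (If there are fewer, repeat one or add any element. A subalgebra of a representable algebra is representable.) Partition $m+1$ into blocks by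
$$j\sim j'\iff (j\in J_l\Leftrightarrow j'\in J_l)\text{ for all }l<k.$$
Let $B_0,\dots,B_{p-1}$ be the blocks. Then $1\le p\le2^k=m$. The set of all $(a,J)\in A$ with $J$ a union of blocks contains the generators. It is closed under the Boolean operations, and also under $c_i$ and the constants $d_{ij}$, whose values have second component $\emptyset$ or $m+1$. So it is a subalgebra. The map $(a,J)\mapsto(a,\{r:B_r\subseteq J\})$ is an isomorphism of it onto $A^{(p)}$: it is a Boolean isomorphism, it takes $J=\emptyset$ to $\emptyset$, nonempty $J$ to nonempty sets and $m+1$ to $p$, so it respects (5) and the $d_{ij}$. By Step 3, $A^{(p)}\in\mathrm{RCA}_\alpha$. The subalgebra generated by the $(a_l,J_l)$ is contained in this subalgebra, so it is in $\mathrm{RCA}_\alpha$.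

**Step 5: equations in $A$ saying that $U_0$ has at most $m$ elements.** The purpose is to prepare the proof that $A\notin\mathrm{RCA}_\alpha$. Identify $A'$ with $e(A')\le A$. In $A'$ consider
$$P=\{s:s_0\in U_0\},\qquad F_i=\{s:\exists v\in\mathbb Z_m\ \ s_0=(0,v),\ s_1=(0,v+i)\}\quad(i\in\mathbb Z_m).$$
Both are $G$-invariant; for $F_i$ note that $g$ adds $g_0$ to the second components of both $s_0$ and $s_1$. The following hold in $A'$, hence in $A$:
$$R\le P,\qquad c_1P=P,\qquad P\cdot c_0(d_{01}\cdot P)\le\sum_{i\in\mathbb Z_m}F_i, \tag{6}$$
$$c_2F_i=F_i,\qquad F_i\cdot c_1(d_{12}\cdot F_i)\le d_{12}. \tag{7}$$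
The first two relations in (6) and the first in (7) are clear, since $P$ depends only on $s_0$ and $F_i$ only on $s_0,s_1$. For the last relation in (6): if $s\in P$ and $s(0/u)\in D_{01}\cap P$, then $u=s_1\in U_0$. So $s_0,s_1$ are both in $U_0$ and $s\in F_i$, where $i$ is the difference of their second components. For the last in (7): if $s\in F_i$ with $s_0=(0,v)$ and $s(1/u)\in D_{12}\cap F_i$, then $u=s_2=(0,v+i)=s_1$, so $s\in D_{12}$. This is where $\alpha\ge3$ is used.

Put $R_j=(\emptyset,\{j\})$ for $j\le m$. These $m+1$ elements are pairwise disjoint. Since $R$ is identified with $e(R)=(\emptyset,m+1)$, we have $R_j\le R$, and by (5) $c_0R_j=e(C_0R)=c_0R$.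

**Step 6: $A\notin\mathrm{RCA}_\alpha$.** Suppose $A\in\mathrm{RCA}_\alpha$. As $R\neq0$, some factor of a subdirect representation gives a homomorphism $h$ from $A$ to a set algebra, with base $W$ say, with $h(R)\ne\emptyset$. Let $s\in h(R)$. For each $j\le m$, $s\in h(R)\subseteq h(c_0R)=h(c_0R_j)=C_0h(R_j)$, so there is $u_j\in W$ with $s(0/u_j)\in h(R_j)$. The sets $h(R_j)$ are pairwise disjoint, so $u_0,\dots,u_m$ are distinct.

Each $s(0/u_j)$ lies in $h(R)\subseteq h(P)$. Since $h(P)=C_1h(P)$, coordinate $1$ may be changed freely:
$$s(0/u_0,1/u_j)\in h(P),\qquad s(0/u_j,1/u_j)\in h(P)\cap D_{01}.$$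
The second sequence is the first one with its coordinate $0$ changed. So $s(0/u_0,1/u_j)\in h(P\cdot c_0(d_{01}\cdot P))\subseteq\bigcup_{i\in\mathbb Z_m}h(F_i)$. This holds for each of the $m+1$ values of $j$, and there are $m$ values of $i$. By the pigeonhole principle there are $i$ and $j\neq j'$ with $s(0/u_0,1/u_j)$ and $s(0/u_0,1/u_{j'})$ both in $h(F_i)$.

Let $z=s(0/u_0,1/u_j,2/u_{j'})$. Since $C_2h(F_i)=h(F_i)$, we have $z\in h(F_i)$, and also $z(1/u_{j'})=s(0/u_0,1/u_{j'},2/u_{j'})\in h(F_i)\cap D_{12}$. So $z\in h(F_i\cdot c_1(d_{12}\cdot F_i))\subseteq D_{12}$ by (7), that is, $u_j=u_{j'}$. This is a contradiction. $\square$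

## 6. Proof of Theorem 2: replacing $A$ by $A\times M$

If $K=\mathrm{RCA}_\alpha$, Lemma 2 alone would finish: axioms with at most $k$ variables hold in every $k$-generated subalgebra of $A$, hence in $A$. For a smaller $K$ this argument fails at one exact point: the $k$-generated subalgebras of $A$ are in $\mathrm{RCA}_\alpha$, but they need not be in $K$. For instance, let $k\ge1$ and take $K=K_0$ from Section 2. With $P$ as in Section 5 we have $c_0P=1$ and $c_0(-P)=1$, because $U_0$ and $U_1$ are nonempty. So the subalgebra of $A$ generated by $P$ is representable by Lemma 2, but it violates $q_0$ and is not in $K_0$. By Theorem 1, multiplying by $M$ puts every representable algebra into $K$. So we run the argument with $A\times M$.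

**Step 1: the main assertion.** Let $\alpha\ge3$ and $\mathbf HK=\mathrm{RCA}_\alpha$, and suppose $K$ is axiomatized by a set $\Sigma$ of universal formulas, each with at most $k$ variables. Take $A$ from Lemma 2 for this $k$. Let $C$ be any $k$-generated subalgebra of $A\times M$ and let $A_0\le A$ be its first projection. The first components of the generators of $C$ generate $A_0$, so $A_0$ is $k$-generated and $A_0\in\mathrm{RCA}_\alpha$. By Theorem 1, $A_0\times M\in K$. Since $C\le A_0\times M$ and $K$ is closed under $\mathbf S$, we have $C\in K$, so $C\models\Sigma$.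

A universal formula with at most $k$ variables holds in an algebra iff it holds in all its $k$-generated subalgebras, because an assignment to its variables lives in the subalgebra generated by the assigned elements. So $A\times M\models\Sigma$, that is, $A\times M\in K\subseteq\mathrm{RCA}_\alpha$. Then $A\in\mathbf H\,\mathrm{RCA}_\alpha=\mathrm{RCA}_\alpha$, a contradiction.

**Step 2: (a), finite dimension.** We pass from arbitrary first-order axioms to quasi-equations. Let $K$ be a quasi-variety axiomatized by finitely many first-order sentences, with $\mathbf HK=\mathrm{RCA}_n$ and $3\le n<\omega$. Since $K$ is a quasi-variety, $\mathrm{Qe}(K)$ axiomatizes it. So the finitely many sentences follow from $\mathrm{Qe}(K)$, and by compactness from a finite subset of it. That finite subset axiomatizes $K$ and contains finitely many variables, contradicting Step 1.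

**Step 3: (b), dimension $\omega$.** The same passage, done uniformly in all instances of a schema. Let $K$ be a quasi-variety with $\mathbf{Eq}(K)=\mathbf{Eq}(\mathrm{RCA}_\omega)$, axiomatized by the set $\Theta$ of all instances of finitely many schemata $\varphi_1,\dots,\varphi_r$ (arbitrary first-order formulas, universally closed).

A permutation $\pi$ of $\omega$ acts on formulas by replacing each index $i$ by $\pi(i)$. For an algebra $A$ let $A^\pi$ have the same universe and Boolean operations, with $c_{\pi(i)}$ and $d_{\pi(i)\pi(j)}$ of $A$ as its $c_i$ and $d_{ij}$. Then $A^\pi\models\varphi$ iff $A\models\pi(\varphi)$. So $\Gamma\models\varphi$ implies $\pi(\Gamma)\models\pi(\varphi)$: if $A\models\pi(\Gamma)$, then $A^\pi\models\Gamma$, so $A^\pi\models\varphi$ and $A\models\pi(\varphi)$. Moreover $\pi(\Theta)=\Theta$, because $\pi$ and $\pi^{-1}$ send instances of $\varphi_s$ to instances of $\varphi_s$. Hence $\Theta\models q$ implies $\Theta\models\pi(q)$, and $\mathrm{Qe}(K)$ is closed under all $\pi$.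

Fix one instance $\varphi_s^0$ of each $\varphi_s$. It follows from $\mathrm{Qe}(K)$, so by compactness there is a finite $Q_s\subseteq\mathrm{Qe}(K)$ with $Q_s\models\varphi_s^0$. Any other instance of $\varphi_s$ arises from $\varphi_s^0$ by a bijection between two finite subsets of $\omega$, and such a bijection extends to a permutation $\pi$ of $\omega$, since both complements are countably infinite. So every instance of $\varphi_s$ is $\pi(\varphi_s^0)$ for some $\pi$, and it follows from $\pi(Q_s)$. Hence
$$\bigcup_{s}\bigcup_\pi\pi(Q_s)\subseteq\mathrm{Qe}(K)$$
implies all of $\Theta$ and is valid in $K$, so it axiomatizes $K$. Renaming indices does not change the number of variables, so the number of variables is bounded by the maximum over the finitely many finite sets $Q_s$. This contradicts Step 1 for $\alpha=\omega$. $\square$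

## 7. The interval of generating quasi-varieties

Lemma 1 also determines which quasi-varieties generate $\mathrm{RCA}_\alpha$. Let $\alpha$ be any ordinal and let $Q_\alpha$ be the quasi-variety axiomatized by all quasi-equations valid in $F$.

**Theorem 3.**

1. For a quasi-variety $K$ the following are equivalent: (i) $\mathbf HK=\mathrm{RCA}_\alpha$; (ii) $Q_\alpha\subseteq K\subseteq\mathrm{RCA}_\alpha$; (iii) $K=\mathrm{RCA}_\alpha\cap\mathrm{Mod}(\Delta)$ for some set $\Delta$ of quasi-equations whose premises are not satisfiable in $M$.
2. $A\in Q_\alpha$ iff $A\in\mathrm{RCA}_\alpha$ and either $A$ is trivial or every finite system of equations satisfiable in $A$ is satisfiable in $M$.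
3. For $1\le n<\omega$: $A\in Q_n$ iff $A\in\mathrm{RCA}_n$ and either $A$ is trivial or each of $M_1,\dots,M_n$ is a homomorphic image of $A$. Here $M_i$ is the smallest cylindric set algebra of dimension $n$ with base of size $i$.

One observation is used twice below. Sending all generators to $0$ defines a homomorphism $F\to M$, since $F$ is free in $\mathrm{RCA}_\alpha$ and $M\in\mathrm{RCA}_\alpha$. So a system of equations unsatisfiable in $M$ is unsatisfiable in $F$.

**Step 1: part 1.** (i)$\Rightarrow$(ii): $F\in K$, so quasi-equations valid in $K$ are valid in $F$, hence in $Q_\alpha$. So $Q_\alpha\subseteq K$. And $K\subseteq\mathbf HK=\mathrm{RCA}_\alpha$. (ii)$\Rightarrow$(i): $F\in Q_\alpha\subseteq K\subseteq\mathrm{RCA}_\alpha$ gives $\mathbf{Eq}(\mathrm{RCA}_\alpha)\subseteq\mathbf{Eq}(K)\subseteq\mathbf{Eq}(F)=\mathbf{Eq}(\mathrm{RCA}_\alpha)$. (i)$\Rightarrow$(iii): let $\Delta$ be the set of those $q\in\mathrm{Qe}(K)$ with premise unsatisfiable in $M$. By Lemma 1 all other members of $\mathrm{Qe}(K)$ are valid in $\mathrm{RCA}_\alpha$. So $\mathrm{RCA}_\alpha\cap\mathrm{Mod}(\Delta)\subseteq\mathrm{Mod}(\mathrm{Qe}(K))=K$,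 and the reverse inclusion holds as $K\subseteq\mathrm{RCA}_\alpha$. (iii)$\Rightarrow$(i): the premises of $\Delta$ are unsatisfiable in $M$, hence in $F$, so $F\models\Delta$ vacuously. Thus $F\in K\subseteq\mathrm{RCA}_\alpha$, and $\mathbf{Eq}(K)=\mathbf{Eq}(\mathrm{RCA}_\alpha)$ as before.

**Step 2: part 2.** Let $A\in Q_\alpha$. The equations valid in $F$ hold in $A$, so $A\in\mathrm{RCA}_\alpha$. If a finite system $\theta(\bar x)$ is unsatisfiable in $M$, it is unsatisfiable in $F$. So $\theta\to0=1$ is valid in $F$, hence in $A$. If $A$ is nontrivial, it follows that $\theta$ is unsatisfiable in $A$. Conversely, trivial algebras satisfy all quasi-equations. Let $A\in\mathrm{RCA}_\alpha$ be nontrivial with the stated property, and let $q$ be valid in $F$, that is, valid in $Q_\alpha$. If the premise of $q$ is satisfiable in $M$, then $A\models q$ by Lemma 1 for $K=Q_\alpha$, which generates $\mathrm{RCA}_\alpha$ by part 1. Otherwise the premise is unsatisfiable in $M$, hence in $A$, and $A\models q$ vacuously.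

**Step 3: smallest set algebras of finite dimension.** For part 3 we compute $M$. In $\mathcal P({}^nV)$ let $D_E=\{s:\ker s=E\}$ for each equivalence relation $E$ on $n$, where $\ker s=\{(a,b):s_a=s_b\}$. Each $D_E$ is a Boolean combination of the $D_{ab}$, and each $D_{ab}$ is a union of sets $D_E$. If $D_E\neq\emptyset$, then
$$C_iD_E=\bigcup\{D_{E'}:\ E'\text{ and }E\text{ agree on }n\setminus\{i\}\}. \tag{8}$$
The inclusion $\subseteq$ is clear. For $\supseteq$, let $\ker s$ agree with $E$ off $i$. If $i$ is $E$-related to some $j\ne i$, then $s(i/s_j)\in D_E$. If not, $E$ has one more class than its restriction to $n\setminus\{i\}$. As $D_E\neq\emptyset$, $V$ has at least as many elements as $E$ has classes, so there is $u\in V$ different from all $s_j$, $j\ne i$, and $s(i/u)\in D_E$. Hence the unions of sets $D_E$ form the smallest subalgebra.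

If $|V|\ge n$, all $D_E$ are nonempty, and by (8) the structure of this smallest subalgebra does not depend on $V$, so it is isomorphic to $M_n$. If $1\le|V|=i<n$, it is isomorphic to $M_i$. If $V=\emptyset$, it is trivial.

**Step 4: $M\cong M_1\times\dots\times M_n$.** An equation between constant terms is valid in $\mathrm{RCA}_n$ iff it holds in the smallest subalgebras of all set algebras, iff (by Step 3) it holds in $M_1,\dots,M_n$, iff it holds in the $0$-generated subalgebra $Z$ of $M_1\times\dots\times M_n$. So $M$ and $Z$ are both $0$-generated and satisfy the same equations between constant terms; hence $M\cong Z$. We show that $Z$ is the whole product. For $1\le i\le n$ the constant term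
$$\varepsilon_i=c_0\cdots c_{n-1}\prod_{a<b<i}-d_{ab}$$
says that there are $i$ distinct elements in the base. It is $1$ in $M_j$ if $j\ge i$, and $0$ if $j<i$. With $\varepsilon_{n+1}:=0$, the term $\varepsilon_i\cdot-\varepsilon_{i+1}$ is $1$ in $M_i$ and $0$ in the other $M_j$. Each $M_i$ is $0$-generated, so given $(y_1,\dots,y_n)$ in the product there are constant terms $\tau_i$ with value $y_i$ in $M_i$. Then $\sum_i\varepsilon_i\cdot-\varepsilon_{i+1}\cdot\tau_i$ has value $(y_1,\dots,y_n)$. So $Z$ is the whole product. In particular $M$ is finite.

**Step 5: part 3.** By part 2 it remains to show, for nontrivial $A\in\mathrm{RCA}_n$, that every finite system satisfiable in $A$ is satisfiable in $M$ iff each $M_i$ is an image of $A$. Suppose the first. Take variables $x_a$ $(a\in A)$ and consider finitely many homomorphism conditions, such as $x_{a+a'}=x_a+x_{a'}$ or $x_{c_ia}=c_ix_a$. They are satisfied in $A$ by $x_a=a$, hence they are satisfiable in $M$. Each condition defines a closed subset of ${}^AM$, where $M$ is finite and discrete. The space ${}^AM$ is compact and these closed sets have the finite intersection property, so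 a homomorphism $A\to M$ exists. Conversely, a homomorphism $A\to M$ carries solutions in $A$ to solutions in $M$. Finally, by Step 4 a homomorphism $A\to M$ exists iff for every $i$ there is a homomorphism $A\to M_i$, and such a homomorphism is onto because $M_i$ is $0$-generated. $\square$

## 8. Classes between $\{B\times M\}$ and $\mathrm{RCA}_\alpha$, and the equational form

The proof of the main assertion in Section 6 used little about $K$. What it used gives more.

**Theorem 4.** Let $\alpha\ge3$ and let $L$ be a class, closed under isomorphism, with $\{B\times M:B\in\mathrm{RCA}_\alpha\}\subseteq L\subseteq\mathrm{RCA}_\alpha$. By Theorem 1 every quasi-variety generating $\mathrm{RCA}_\alpha$ is such a class. Then: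

* $L$ is not axiomatizable by universal formulas with boundedly many variables;
* if $\alpha=n<\omega$, $L$ is not axiomatizable by any finite set of first-order sentences.

**Step 1: universal formulas.** Suppose $L$ is axiomatized by a set $\Sigma$ of universal formulas, each with at most $k$ variables. Then $L$ is closed under $\mathbf S$. Take $A$ from Lemma 2 and a $k$-generated $C\le A\times M$ with first projection $A_0\in\mathrm{RCA}_\alpha$. Then $A_0\times M\in L$ by hypothesis, so $C\in L$ and $C\models\Sigma$. As $C$ was arbitrary, $A\times M\models\Sigma$, so $A\times M\in L\subseteq\mathrm{RCA}_\alpha$ and $A\in\mathrm{RCA}_\alpha$, a contradiction.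

**Step 2: finite sets of first-order sentences, $\alpha=n<\omega$.** The purpose is to find an ultraproduct of algebras outside $L$ that lies in $L$. Let $A_k$ be the algebra of Lemma 2 for $k$. Then $A_k\times M\notin L$, since otherwise $A_k\in\mathbf H\,\mathrm{RCA}_n=\mathrm{RCA}_n$. Every equation of $\mathrm{RCA}_n$ in at most $k$ variables holds in $A_k$, as it holds in all $k$-generated subalgebras. So each equation of $\mathrm{RCA}_n$ holds in all but finitely many $A_k$, and a nonprincipal ultraproduct $A$ of the $A_k$ satisfies $\mathbf{Eq}(\mathrm{RCA}_n)$ by Łoś's theorem. Hence $A\in\mathrm{RCA}_n$. The corresponding ultraproduct of the $A_k\times M$ is isomorphic to the product of $A$ with an ultrapower of $M$. Since $M$ is finite (Section 7, Step 4), that ultrapower is isomorphic to $M$. So the ultraproduct of the $A_k\times M$ is isomorphic to $A\times M\in L$. If $L$ were axiomatized by finitely many sentences with conjunction $\psi$, then $\neg\psi$ would hold in every $A_k\times M$, hence in $A\times M$ by Łoś's theorem, contradicting $A\times M\in L$. $\square$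

**Remark (equational form of the transfer).** Let $K$, $\Sigma$, $\Sigma'$ be as in Theorem 1. For $q\in\Sigma'$ let $\gamma_q,\delta_q$ be as in Lemma 1, with $\Box$ formed from the indices of $q$. By (4), $\mathrm{RCA}_\alpha\models\Box\gamma_q\le\delta_q$. Conversely this equation, together with the Boolean axioms and $c_i0=0$, implies $q$: if the premise holds, then $\gamma_q=1$, so $\Box\gamma_q=-c_{i_1}\cdots c_{i_s}0=1$, so $\delta_q=1$, which is the conclusion of $q$. The cylindric algebra axioms hold in $\mathrm{RCA}_\alpha$ and contain the Boolean axioms and $c_i0=0$. So by Theorem 1 the equations $\Box\gamma_q\le\delta_q$ $(q\in\Sigma')$, together with the cylindric algebra axioms, axiomatize $\mathrm{RCA}_\alpha$, with the same variables and indices as in $\Sigma'$.
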